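\title{Cocycles on the circle with simple Lebesgue spectrum}

\begin{abstract}
A unimodular cocycle $A$ over a countable group $\Gamma$ of rotations of the circle twists the translation operators into a unitary representation $\lambda\mapsto A_\lambda T_\lambda$ of $\Gamma$ on $L^2(\mathbb T)$. We show that some cocycle makes this representation equivalent to the regular representation of $\Gamma$ if and only if $\Gamma$ is infinite; in particular this happens for the group generated by two independent rotations. Such cocycles approximate every cocycle in measure on finite subsets of $\Gamma$. The cocycle is a limit of coboundaries built on nested towers of arcs, whose levels are indexed by generalized arithmetic progressions and weighted by the coefficients of Kahane's ultraflat polynomials. By duality we obtain a weighted rotation of the two-dimensional torus with simple Lebesgue spectrum.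
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $\mathbb T=\mathbb R/2\pi\mathbb Z$ be the circle group, written additively, with normalized Lebesgue measure $\mu$, and let $S=\{z\in\mathbb C:|z|=1\}$. Let $\Gamma$ be a countable subgroup of $\mathbb T$, regarded as a discrete group. A \emph{cocycle} on $\Gamma\times\mathbb T$ is a measurable function $A:\Gamma\times\mathbb T\to S$ such that, for all $\lambda,\tau\in\Gamma$,
\begin{equation}\label{eq:cocycle}
A(\lambda+\tau,x)=A(\lambda,x)\,A(\tau,x+\lambda)\qquad\text{for almost every }x\in\mathbb T .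
\end{equation}
Let $T_\lambda$ be the translation $(T_\lambda f)(x)=f(x+\lambda)$ on $L^2(\mathbb T)$, let $A_\lambda$ be multiplication by $A(\lambda,\cdot)$, and put $U_\lambda=A_\lambda T_\lambda$. Since
\[
(U_\lambda U_\tau f)(x)=A(\lambda,x)\,A(\tau,x+\lambda)\,f(x+\lambda+\tau),
\]
the identity \eqref{eq:cocycle} says exactly that $\lambda\mapsto U_\lambda$ is a unitary representation of $\Gamma$. Cocycles are thus the ways of attaching phases to the translations without destroying the group law, and one asks which representations of $\Gamma$ arise in this way.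

A unitary representation $U$ of a countable abelian group $\Gamma$ has \emph{simple Lebesgue spectrum} if it is unitarily equivalent to the regular representation on $\ell^2(\Gamma)$. After a Fourier transform the regular representation acts on $L^2(\widehat\Gamma,\nu)$, where $\widehat\Gamma$ is the compact group of characters $\chi:\Gamma\to S$ and $\nu$ is its normalized Haar measure, and $\lambda$ acts as multiplication by the function $\chi\mapsto\chi(\lambda)$. These functions form an orthonormal basis of $L^2(\widehat\Gamma,\nu)$, so $U$ has simple Lebesgue spectrum if and only if there is a vector $g$ such that $\{U_\lambda g:\lambda\in\Gamma\}$ is an orthonormal basis; the equivalence sends $U_\lambda g$ to $\chi(\lambda)$. A unitary operator $V$ has simple Lebesgue spectrum if the representation $n\mapsto V^n$ of $\mathbb Z$ does. When the representation defined by a cocycle has simple Lebesgue spectrum, we say that the cocycle has it.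

Call $\alpha,\beta\in\mathbb T$ \emph{independent} if $\alpha,\beta,2\pi$ are linearly independent over $\mathbb Q$; the group that they generate is then free abelian of rank two. The following question is posed in \cite{CC}.

\medskip
\noindent\textbf{Question.} \emph{Let $\Gamma$ be the group generated by independent $\alpha$ and $\beta$. Is there a cocycle on $\Gamma\times\mathbb T$ with simple Lebesgue spectrum?}
\medskip

It is known that the answer is easily yes if the values $A(\lambda,x)$ are allowed to be unitary operators on an infinite-dimensional Hilbert space $H$ and $A_\lambda T_\lambda$ acts on $L^2(\mathbb T;H)$. The question concerns scalar cocycles.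

\subsection{The simplest cocycles}

Write $e_n(x)=e^{inx}$. For a measurable $u:\mathbb T\to S$ the \emph{coboundary} $A(\lambda,x)=\overline{u(x)}\,u(x+\lambda)$ is a cocycle, and $U_\lambda=M_u^{-1}T_\lambda M_u$, where $M_u$ is multiplication by $u$. The functions $\overline u\,e_n$ are then an orthonormal basis of common eigenvectors. The regular representation of an infinite group has no common eigenvector, since such a vector would be a function of constant nonzero modulus in $\ell^2(\Gamma)$. So for infinite $\Gamma$ coboundaries lie at the opposite extreme from what is asked.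

For one generator the question has a short answer. Let $\Gamma=\mathbb Z\alpha$ with $\alpha/2\pi$ irrational, and let $(Uf)(x)=e^{ix}f(x+\alpha)$. Each power $U^n$ is $T_{n\alpha}$ followed by multiplication by a unimodular function, so $U_{n\alpha}=U^n$ comes from a cocycle. Since $Ue_n=e^{in\alpha}e_{n+1}$, the vectors $U^ne_0$ are unimodular multiples of the $e_n$ and form an orthonormal basis.

This example works because $e^{ix}$ winds once around the circle, and winding is not available for two generators. Let $a=A(\alpha,\cdot)$ and $b=A(\beta,\cdot)$. Expanding $A(\alpha+\beta,x)$ in two ways gives $a(x)b(x+\alpha)=b(x)a(x+\beta)$. Suppose that $a$ and $b$ are continuous with winding numbers $k$ and $l$, and write $a(x)=e^{i(kx+f(x))}$, $b(x)=e^{i(lx+g(x))}$ with $f,g$ real, continuous and $2\pi$-periodic. Then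
\[
l\alpha+g(x+\alpha)-g(x)=k\beta+f(x+\beta)-f(x)+2\pi n
\]
with an integer $n$ that does not depend on $x$, by continuity. Integration over a period gives $l\alpha-k\beta=2\pi n$, so $k=l=0$ by independence. One is asked for a basis of $L^2(\mathbb T)$ indexed by $\mathbb Z^2$ and permuted, up to phases, by two weighted rotations, and the mechanism that produced such a basis for $\mathbb Z$ is gone. One might therefore guess that the answer is no.

\subsection{Results}

The answer is yes, and the rank of $\Gamma$ plays no role.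

\begin{theorem}\label{thm:main}
Let $\Gamma$ be an infinite countable subgroup of $\mathbb T$, for example the group generated by independent $\alpha$ and $\beta$. There is a cocycle $A:\Gamma\times\mathbb T\to S$ such that $U_\lambda=A_\lambda T_\lambda$ has simple Lebesgue spectrum. Moreover, given a finite set $K\subset\Gamma$ and $\varepsilon_*>0$, the cocycle $A$ can be chosen so that $\mu\{x:A(\kappa,x)\neq1\}\le\varepsilon_*$ for all $\kappa\in K$.
\end{theorem}

\begin{theorem}\label{thm:dense}
Let $\Gamma$ be a countable subgroup of $\mathbb T$.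
\begin{itemize}
\item[(a)] There is a cocycle on $\Gamma\times\mathbb T$ with simple Lebesgue spectrum if and only if $\Gamma$ is infinite.
\item[(b)] If $\Gamma$ is infinite, then for every cocycle $A'$, every finite set $K\subset\Gamma$ and every $\varepsilon_*>0$ there is a cocycle $A''$ with simple Lebesgue spectrum such that $\mu\{x:A''(\kappa,x)\neq A'(\kappa,x)\}\le\varepsilon_*$ for all $\kappa\in K$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:dual}
For independent $\alpha,\beta$ there is a measurable function $\Phi:\mathbb T^2\to S$ such that the unitary operator $(Vg)(s,t)=\Phi(s,t)\,g(s-\alpha,t-\beta)$ on $L^2(\mathbb T^2)$ has simple Lebesgue spectrum.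
\end{corollary}

The proof starts from the normalized indicator functions $f_n$ of shorter and shorter sets near $0$. Whatever the cocycle, $f_n$ is orthogonal to $U_\lambda f_n$ unless $\lambda$ is close to $0$ in $\mathbb T$, so the spectral measures of the $f_n$ tend to Haar measure. We arrange that $f_n$ is a sum of translates of $f_{n+1}$, which reads $f_n=Q_{n+1}(U)f_{n+1}$ for a trigonometric polynomial $Q_{n+1}$ on $\widehat\Gamma$ whose coefficients all have the same modulus and whose phases are values of the cocycle. If the phases make $|Q_{n+1}|$ uniformly close to $1$, then all $f_n$ generate the same cyclic subspace and the spectral measure of $f_1$ has a continuous positive density with respect to Haar measure. Section~\ref{sec:criterion} turns this into a criterion and recalls Kahane's theorem, which supplies the phases. Section~\ref{sec:model} carries out the whole construction for groups of roots of unity, where it is exact. For a general group the frequency sets of the $Q_n$ have to meet three competing demands; they are constructed in Section~\ref{sec:progressions},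 which is the arithmetic core of the paper. Sections~\ref{sec:towers} and~\ref{sec:spectrum} build the cocycle and compute its spectrum, and Section~\ref{sec:further} derives Theorem~\ref{thm:dense} and Corollary~\ref{cor:dual}. The cardinality of a finite set $E$ is written $|E|$.

\section{A criterion for simple Lebesgue spectrum}\label{sec:criterion}

Let $U$ be a unitary representation of a countable abelian group $\Gamma$ on a Hilbert space $H$. A \emph{trigonometric polynomial} on $\widehat\Gamma$ is a finite sum $p(\chi)=\sum_\lambda a_\lambda\chi(\lambda)$; by the Stone--Weierstrass theorem these are uniformly dense in $C(\widehat\Gamma)$. We use the spectral theorem for $U$ (the SNAG theorem) in the following form. The map $p\mapsto p(U)=\sum_\lambda a_\lambda U_\lambda$ extends to a $*$-homomorphism from $C(\widehat\Gamma)$ to the bounded operators on $H$, with $\|p(U)\|\le\|p\|_\infty$, and for every $f\in H$ there is a positive Borel measure $\sigma_f$ on $\widehat\Gamma$ of mass $\|f\|^2$, the \emph{spectral measure} of $f$, with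
\[
\langle p(U)f,f\rangle=\int p\,d\sigma_f\qquad(p\in C(\widehat\Gamma)).
\]
From $\langle\varphi(U)p(U)f,p(U)f\rangle=\langle(\varphi|p|^2)(U)f,f\rangle$ we get $\sigma_{p(U)f}=|p|^2\sigma_f$. The \emph{cyclic subspace} $Z(f)$ is the closed span of $\{U_\lambda f:\lambda\in\Gamma\}$. It is invariant under $p(U)$ for every trigonometric polynomial $p$, hence, by density, for every $p\in C(\widehat\Gamma)$.

\begin{proposition}\label{prop:criterion}
Let $f_n$ $(n\ge1)$ be unit vectors in $H$, let $Q_n$ $(n\ge2)$ be trigonometric polynomials on $\widehat\Gamma$, and let $\varepsilon_n\in[0,\frac12]$ with $\sum_n\varepsilon_n<\infty$. Suppose that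
\begin{itemize}
\item[(i)] $f_n=Q_{n+1}(U)f_{n+1}$ and $\bigl||Q_{n+1}|-1\bigr|\le\varepsilon_{n+1}$ on $\widehat\Gamma$, for all $n\ge1$;
\item[(ii)] $\langle U_\lambda f_n,f_n\rangle\to0$ as $n\to\infty$, for every $\lambda\ne0$;
\item[(iii)] the vectors $U_\lambda f_n$ $(\lambda\in\Gamma,\ n\ge1)$ span a dense subspace of $H$.
\end{itemize}
Then $U$ has simple Lebesgue spectrum.
\end{proposition}

\begin{proof}
Since $|Q_{n+1}|\ge\frac12$, the function $1/Q_{n+1}$ is continuous, and $f_{n+1}=(1/Q_{n+1})(U)f_n$. So $f_n\in Z(f_{n+1})$ and $f_{n+1}\in Z(f_n)$, which gives $Z(f_n)=Z(f_1)$ for all $n$. By (iii), $Z(f_1)=H$.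

By (i), $\sigma_{f_1}=q_n\sigma_{f_n}$ with $q_n=\prod_{k=2}^n|Q_k|^2$. As $|\log t|\le2|t-1|$ for $t\ge\frac12$, we have $\bigl|\log|Q_k|^2\bigr|\le4\varepsilon_k$, so $\log q_n$ converges uniformly, and $q_n$ converges uniformly to a continuous, strictly positive function $q$. Next, $\int\chi(\lambda)\,d\nu$ is $1$ for $\lambda=0$ and $0$ otherwise, so (ii) says that $\int p\,d\sigma_{f_n}\to\int p\,d\nu$ for every trigonometric polynomial $p$. The $\sigma_{f_n}$ are probability measures, so this holds for all $p\in C(\widehat\Gamma)$. For $\varphi\in C(\widehat\Gamma)$,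
\[
\Bigl|\int\varphi\,d\sigma_{f_1}-\int\varphi q\,d\nu\Bigr|\le\|\varphi\|_\infty\|q_n-q\|_\infty+\Bigl|\int\varphi q\,d\sigma_{f_n}-\int\varphi q\,d\nu\Bigr|\longrightarrow0,
\]
and therefore $\sigma_{f_1}=q\nu$.

Let $g=q^{-1/2}(U)f_1$. Then $\sigma_g=q^{-1}\sigma_{f_1}=\nu$, so $\langle U_\lambda g,U_\tau g\rangle=\int\chi(\lambda-\tau)\,d\nu$ and the vectors $U_\lambda g$ are orthonormal. They span a dense subspace because $f_1=q^{1/2}(U)g\in Z(g)$.
\end{proof}

For representations given by cocycles, condition (ii) costs nothing.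

\begin{lemma}\label{lem:support}
Let $A$ be any cocycle on $\Gamma\times\mathbb T$ and let $f_n\in L^2(\mathbb T)$ vanish outside the arc $[0,\ell_n)$, where $\ell_n\to0$. Then for each $\lambda\ne0$ we have $\langle U_\lambda f_n,f_n\rangle=0$ for all large $n$.
\end{lemma}

\begin{proof}
The integrand $A(\lambda,x)f_n(x+\lambda)\overline{f_n(x)}$ vanishes unless both $x$ and $x+\lambda$ lie in $[0,\ell_n)$, which forces the distance from $\lambda$ to $0$ in $\mathbb T$ to be less than $\ell_n$.
\end{proof}

Condition (iii) will hold because the translates of the supports fill the circle. The content is in (i). If $f_n$ is the normalized indicator of a disjoint union of $m$ translates of the support of $f_{n+1}$, and the cocycle is constant on each translate, then $Q_{n+1}$ has $m$ coefficients, each of modulus $m^{-1/2}$. For the trivial cocycle all phases are $1$ and $Q_{n+1}$ takes the value $m^{1/2}$ at the trivial character. That the phases can be chosen to make the modulus nearly constant, when the frequencies form an arithmetic progression, is the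 one deep result that we quote.

\begin{theorem}[Kahane \cite{Kahane}; see also \cite{BB}]\label{thm:kahane}
For every $m\ge1$ there are $b^{(m)}_0,\dots,b^{(m)}_{m-1}\in S$ such that the polynomials $P_m(z)=m^{-1/2}\sum_{i<m}b^{(m)}_iz^i$ satisfy
\[
\sup_{|z|=1}\bigl||P_m(z)|-1\bigr|\to0\qquad(m\to\infty).
\]
\end{theorem}

Multiplying $P_m$ by a unimodular constant, we assume $b^{(m)}_0=1$ from now on. Two features of the theorem shape everything below: the frequencies must be consecutive terms of an arithmetic progression, and the progression must be long.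

\section{The model case: groups of roots of unity}\label{sec:model}

Let $m_1,m_2,\dots$ be integers $\ge2$ such that the numbers $\varepsilon_n=\sup_{|z|=1}\bigl||P_{m_n}(z)|-1\bigr|$ are at most $\frac12$ and have a finite sum. Put $\ell_0=2\pi$ and $\ell_n=\ell_{n-1}/m_n$, let $\Gamma_n$ be the finite subgroup of $\mathbb T$ generated by $\ell_n$, and let $\Gamma=\bigcup_n\Gamma_n$. For example, $m_n=2^{j_n}$ with rapidly increasing $j_n$ gives the group of all $2\pi k/2^j$. We prove that $\Gamma$ carries a cocycle with simple Lebesgue spectrum.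

The circle is the disjoint union of the arcs $\tau+B_n$, $\tau\in\Gamma_n$, where $B_n=[0,\ell_n)$, and $B_{n-1}$ is the disjoint union of the arcs $i\ell_n+B_n$, $0\le i<m_n$. For $x\in\tau+i\ell_n+B_n$ with $\tau\in\Gamma_{n-1}$ and $0\le i<m_n$ put $v_n(x)=b^{(m_n)}_i$; the index $i$ is the $n$th digit of $x$ in the mixed base $m_1,m_2,\dots$. Let $u_n=v_1\cdots v_n$. Then $u_n$ is constant on each arc $\tau+B_n$, $\tau\in\Gamma_n$, and $u_n=1$ on $B_n$, where the first $n$ digits vanish.

The function $v_{k+1}$ is invariant under translation by $\Gamma_k$. Hence for $\lambda\in\Gamma_n$ the coboundary $\overline{u_k(x)}\,u_k(x+\lambda)$ is the same for all $k\ge n$; call it $A(\lambda,x)$. On each $\Gamma_n$ the function $A$ is a coboundary, so $A$ is a cocycle on $\Gamma\times\mathbb T$.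

Let $f_n=\mu(B_n)^{-1/2}1_{B_n}$. For $\tau\in\Gamma_n$,
\[
(U_{-\tau}f_n)(x)=\overline{u_n(x)}\,u_n(x-\tau)\,f_n(x-\tau)=\overline{u_n(\tau)}\,\mu(B_n)^{-1/2}\,1_{\tau+B_n}(x).
\]
So the span of the $U_\lambda f_n$ contains the indicators of all arcs $\tau+B_n$, whose span is dense, and (iii) holds. Condition (ii) holds by Lemma~\ref{lem:support}. For $\tau=i\ell_n$ with $0\le i<m_n$ we have $u_n(\tau)=b_i^{(m_n)}$, because $u_{n-1}=1$ on $B_{n-1}$. Summing over $i$ and using $\mu(B_{n-1})=m_n\mu(B_n)$, we find
\[
f_{n-1}=m_n^{-1/2}\sum_{i<m_n}b_i^{(m_n)}U_{-i\ell_n}f_n=Q_n(U)f_n,\qquad Q_n(\chi)=P_{m_n}\bigl(\chi(-\ell_n)\bigr),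
\]
which is (i). Proposition~\ref{prop:criterion} gives simple Lebesgue spectrum. The criterion does not involve $Q_1$, so we may replace $v_1$ by $1$; then $A(\kappa,\cdot)=1$ for all $\kappa\in\Gamma_1$. This is how the last assertion of Theorem~\ref{thm:main} will be obtained.

The set $C_n=\{i\ell_n:0\le i<m_n\}$ did three things here. Its translates of $B_n$ tiled $B_{n-1}$; together with $\Gamma_{n-1}$ it produced a set $\Gamma_n$ that is invariant under any given element of $\Gamma$ for large $n$, which made the coboundaries stabilize; and it carried a flat polynomial. If $\Gamma$ is torsion-free, no nonempty finite subset is invariant under a nonzero element, and $\ell_{n-1}/m_n$ need not lie in $\Gamma$. Tiling and invariance can then hold only approximately, while flatness still requires the rigid structure of long progressions. The next section shows that the three demands are compatible in every dense subgroup of $\mathbb R$.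

\section{Flat progressions in a dense subgroup of the line}\label{sec:progressions}

\begin{proposition}\label{prop:flat}
Let $G$ be a dense subgroup of $\mathbb R$, let $\Delta\subset G$ be finite, and let $\ell>0$, $\omega>0$, $\varepsilon\in(0,1)$. There are $\ell'\in(0,\omega)$, a finite set $C\subset G\cap[0,\ell)$ with $0\in C$, and a function $b:C\to S$ with $b(0)=1$, such that:
\begin{itemize}
\item[(a)] the intervals $c+[0,\ell')$, $c\in C$, are disjoint and contained in $[0,\ell)$, and $|C|\,\ell'\ge(1-\varepsilon)\ell$;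
\item[(b)] for each $\delta\in\Delta$, at most $\varepsilon|C|$ elements $c\in C$ satisfy both $c+\delta\notin C$ and $(c+\delta+[0,\ell'))\cap[0,\ell)\ne\emptyset$;
\item[(c)] for every character $\chi:G\to S$, $\ \Bigl|\,|C|^{-1/2}\bigl|\sum_{c\in C}b(c)\chi(c)\bigr|-1\Bigr|\le\varepsilon$.
\end{itemize}
\end{proposition}

In (b) the shift $\delta$ may be as large as $\ell$, so a fixed proportion of the intervals can be pushed out of the window $[0,\ell)$. These are not counted; the invariance is relative to the window.

A product of flat polynomials is flat, so (c) suggests a generalized arithmetic progression. Given \emph{scales} $0<\lambda_1<\dots<\lambda_d$ in $G$ with $\lambda_d<\lambda_{d+1}=\ell$, put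
\begin{equation}\label{eq:progression}
m_k=\lfloor\lambda_{k+1}/\lambda_k\rfloor,\qquad C=\Bigl\{\sum_{k=1}^di_k\lambda_k:\ 0\le i_k<m_k\Bigr\},\qquad\ell'=\lambda_1;
\end{equation}
see Figure~\ref{fig:progression}. If all $m_k$ are large, then (a) and (c) hold. For (b) we want every $\delta\in\Delta$ to be an integer combination $\sum a_k\lambda_k$ with $|a_k|$ small compared with $m_k$, so that adding $\delta$ rarely pushes a digit out of its range. The top coefficient $a_d$ needs no bound, since overflow of the top digit means leaving the window.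

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.3]
\foreach \x in {0,1.8,3.6,5.4} {
  \foreach \y in {0,0.4,0.8,1.2} {
    \draw[fill=gray!30] ({\x+\y},0) rectangle ({\x+\y+0.4},0.35);
  }
}
\draw (0,0) -- (8,0);
\foreach \x in {0,0.4,1.8,3.6,5.4,7.2,8} { \draw (\x,0) -- (\x,-0.1); }
\node[below] at (0,-0.1) {$0$};
\node[below] at (0.4,-0.1) {$\lambda_1$};
\node[below] at (1.8,-0.1) {$\lambda_2$};
\node[below] at (3.6,-0.1) {$2\lambda_2$};
\node[below] at (5.4,-0.1) {$3\lambda_2$};
\node[below] at (7.2,-0.1) {$4\lambda_2$};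
\node[below] at (8,-0.1) {$\ell$};
\end{tikzpicture}
\caption{A progression with two scales, $\lambda_2=4.5\,\lambda_1$ and $\ell=20\,\lambda_1$. The shaded intervals are $i_1\lambda_1+i_2\lambda_2+[0,\lambda_1)$ with $0\le i_1<4$ and $0\le i_2<4$. Each block leaves a gap shorter than $\lambda_1$, and the blocks leave a final gap shorter than $\lambda_2$ in $[0,\ell)$.}\label{fig:progression}
\end{figure}

\begin{lemma}\label{lem:scales}
Let $G$ be a dense subgroup of $\mathbb R$ and $\Delta\subset G$ finite. There are integers $D,L\ge1$ with the following property. For all $\ell,\omega>0$ and every integer $M\ge3$ there are $d\in\{1,\dots,D\}$ and $0<\lambda_1<\dots<\lambda_d$ in $G$, with $\lambda_1<\omega$, such that, with $\lambda_{d+1}=\ell$ and $m_k=\lfloor\lambda_{k+1}/\lambda_k\rfloor$, we have $m_k\ge M$ for $1\le k\le d$, and every $\delta\in\Delta$ can be written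
\[
\delta=\sum_{k=1}^da_k\lambda_k,\qquad a_k\in\mathbb Z,\qquad|a_k|\le\frac LM\,m_k\quad\text{for }k<d .
\]
\end{lemma}

What matters is that $D$ and $L$ do not depend on $M$: the errors in (a), (b), (c) accumulate over the $d$ scales, and $M$ is chosen afterward to absorb them.

\begin{proof}[Proof of Proposition~\ref{prop:flat} from Lemma~\ref{lem:scales}]
Choose $\rho\in(0,1)$ with $(1-\rho)^D\ge1-\varepsilon$ and $(1+\rho)^D\le1+\varepsilon$. Choose an integer $M\ge3$ with $M\ge(DL+1)/\varepsilon$ and, by Theorem~\ref{thm:kahane}, with $\sup_{|z|=1}\bigl||P_m(z)|-1\bigr|\le\rho$ for all $m\ge M$. Take the scales of Lemma~\ref{lem:scales} and define $C$ and $\ell'$ by \eqref{eq:progression}. From $m_j\lambda_j\le\lambda_{j+1}$ we get, by telescoping,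
\begin{equation}\label{eq:telescope}
\sum_{j\le k}(m_j-1)\lambda_j+\lambda_1\le\sum_{j\le k}(\lambda_{j+1}-\lambda_j)+\lambda_1=\lambda_{k+1}\qquad(0\le k\le d).
\end{equation}

(a) By \eqref{eq:telescope}, every interval $\sum_{j\le k}i_j\lambda_j+[0,\lambda_1)$ with $0\le i_j<m_j$ lies in $[0,\lambda_{k+1})$; the case $k=d$ gives containment in $[0,\ell)$. Take two different digit strings $(i_j)$ and $(i_j')$, let $k$ be the largest index with $i_k\ne i_k'$, and subtract the common terms with $j>k$. The two intervals then lie in $i_k\lambda_k+[0,\lambda_k)$ and $i_k'\lambda_k+[0,\lambda_k)$, which are disjoint. In particular each $c\in C$ has unique digits and $|C|=\prod_km_k$. Since $m_k>\lambda_{k+1}/\lambda_k-1$ and $\lambda_{k+1}/\lambda_k\ge M$,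
\[
|C|\lambda_1=\ell\prod_{k=1}^d\frac{m_k\lambda_k}{\lambda_{k+1}}\ge\Bigl(1-\frac1M\Bigr)^d\ell\ge\Bigl(1-\frac DM\Bigr)\ell\ge(1-\varepsilon)\ell .
\]

(b) Fix $\delta=\sum a_k\lambda_k\in\Delta$ and let $c=\sum i_k\lambda_k\in C$. For each $k$, at most $|a_k|$ of the $m_k$ values of $i_k$ satisfy $i_k+a_k\notin[0,m_k)$. So the number of $c$ for which this happens for some $k<d$ is at most $\sum_{k<d}(|a_k|/m_k)|C|\le(DL/M)|C|$. For the other $c$ put $e=i_d+a_d$, so that $c+\delta=\sum_{k<d}(i_k+a_k)\lambda_k+e\lambda_d$ with $0\le i_k+a_k<m_k$ for $k<d$. There are four cases.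
\begin{itemize}
\item If $0\le e<m_d$, then $c+\delta\in C$.
\item If $e\le-1$, then $c+\delta+\lambda_1\le\sum_{k<d}(m_k-1)\lambda_k+\lambda_1-\lambda_d\le0$ by \eqref{eq:telescope}, so $c+\delta+[0,\lambda_1)$ misses $[0,\ell)$.
\item If $e\ge m_d+1$, then $c+\delta\ge(m_d+1)\lambda_d>\ell$, and $[0,\ell)$ is missed again.
\item The case $e=m_d$ determines $i_d$, so it occurs for at most $|C|/m_d\le|C|/M$ elements $c$.
\end{itemize}
The elements counted in (b) thus number at most $(DL+1)|C|/M\le\varepsilon|C|$.

(c) Put $b\bigl(\sum i_k\lambda_k\bigr)=\prod_kb^{(m_k)}_{i_k}$, which is well defined by the uniqueness of digits, and $b(0)=1$. Then $|C|^{-1/2}\sum_cb(c)\chi(c)=\prod_{k=1}^dP_{m_k}(\chi(\lambda_k))$, and since $m_k\ge M$ and $d\le D$ the modulus lies in $[(1-\rho)^D,(1+\rho)^D]\subset[1-\varepsilon,1+\varepsilon]$.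
\end{proof}

It remains to find the scales. The mechanism is visible for a single shift.

\begin{example}\label{ex:one}
Let $\Delta=\{\delta\}$ with $\delta>0$. The ideal scale is $t=\delta/p$ with $p$ a large integer, since then $\delta=pt$ and only the top digit moves. But $t$ need not lie in $G$. Choose $g\in G$ so close to $t$ that the remainder $s=\delta-pg=p(t-g)$ satisfies $|s|\le g/M$. The remainder lies in $G$, so if $s\ne0$ we may use it as a second scale: $\lambda_1=|s|$, $\lambda_2=g$, and $\delta=\pm\lambda_1+p\lambda_2$. Adding $\delta$ changes the lower digit by one, out of a range of length $m_1\ge M$.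
\end{example}

In this example a group of rank one is served by two scales. One might hope in general to take for the scales a well-chosen basis of the group generated by $\Delta$; this can be impossible.

\begin{remark}\label{rem:golden}
Let $\varphi=(1+\sqrt5)/2$, $G=\mathbb Z+\mathbb Z\varphi$ and $\Delta=\{1,\varphi\}$. Let $0<\lambda_1<\lambda_2<1$ be a basis of $G$, write $1=p\lambda_1+q\lambda_2$ and $\varphi=p'\lambda_1+q'\lambda_2$, so that $pq'-p'q=\pm1$, and suppose only that $|p|\le\lambda_2/\lambda_1$. Then $1-\lambda_2\le|q|\lambda_2\le2$, so $q\neq0$, and $q\varphi-q'=(qp'-q'p)\lambda_1=\pm\lambda_1$. With $\varphi'=1-\varphi$, the product $(q'-q\varphi)(q'-q\varphi')=q'^2-qq'-q^2$ is a nonzero integer, and $|q'-q\varphi'|\le\lambda_1+\sqrt5\,|q|\le4|q|$. Hence $\lambda_1\ge1/(4|q|)\ge\lambda_2/8$, and $\lfloor\lambda_2/\lambda_1\rfloor$ cannot be large.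
\end{remark}

The proof therefore uses up to twice as many scales as the rank. As in Example~\ref{ex:one}, we first find ideal real scales, then move them into $G$, and then adjoin the remainders. With several shifts, the first scale $t_1$ must nearly divide all of them at once, and this is what Dirichlet's theorem provides: \emph{for real $\theta_1,\dots,\theta_r$ and integers $J,P\ge1$ there is an integer $p\ge P$ such that every $p\theta_k$ is within $1/J$ of an integer.} Indeed, divide $(\mathbb R/\mathbb Z)^r$ into $J^r$ half-open cubes of side $1/J$; two of the $J^r+1$ points $(nP\theta_k)_k$, $0\le n\le J^r$, say those with $n<n'$, lie in the same cube, and $p=(n'-n)P$ works. For $r=0$ any $p\ge P$ works.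

\begin{proof}[Proof of Lemma~\ref{lem:scales}]
Enlarging $\Delta$, we assume that it contains a nonzero element. The group generated by $\Delta$ is finitely generated and torsion-free, so it has a $\mathbb Z$-basis $\delta_1,\dots,\delta_N$ with $N\ge1$, and this basis is linearly independent over $\mathbb Q$. Write $\delta=\sum_kn_k(\delta)\delta_k$ for $\delta\in\Delta$, and put $D=2N$ and $L=\max_{\delta\in\Delta}\sum_k|n_k(\delta)|\ge1$. Let $\ell,\omega,M$ be given.

\emph{Step 1: real scales.} We construct $t_1,\dots,t_N>0$ and integers $a_{kj}$ $(1\le j\le k\le N)$ with $a_{kk}\ne0$ such that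
\begin{equation}\label{eq:triangular}
\delta_k=\sum_{j\le k}a_{kj}t_j,\qquad t_1\le\min\Bigl(\frac\ell{4M},\frac\omega2\Bigr),\qquad t_j\le\frac{t_{j-1}}{4M}\ \text{ and }\ |a_{kj}|\le\frac{t_{j-1}}{2Mt_j}\quad(j\ge2).
\end{equation}
Each step eliminates one basis element exactly and reduces the others to small residues. Put $r^{(1)}_k=\delta_k$. At the start of step $j$ we have real numbers $r^{(j)}_k$, $j\le k\le N$, linearly independent over $\mathbb Q$, with $|r^{(j)}_k|\le t_{j-1}/(4M)$ if $j\ge2$. In particular $r^{(j)}_j\ne0$. By Dirichlet's theorem there are arbitrarily large integers $p\ge1$ such that $p\,r^{(j)}_k/|r^{(j)}_j|$ is within $1/(4M)$ of an integer $a_{kj}$ for every $k>j$. Take such a $p$ and put $t_j=|r^{(j)}_j|/p$. For $j=1$ take $p$ so large that $t_1$ obeys the bound in \eqref{eq:triangular}; for $j\ge2$ we have $t_j\le|r^{(j)}_j|\le t_{j-1}/(4M)$. Put $a_{jj}=\pm p$ with the sign of $r_j^{(j)}$, so that $r^{(j)}_j=a_{jj}t_j$, and put $r^{(j+1)}_k=r^{(j)}_k-a_{kj}t_j$ for $k>j$. Then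
\[
|r^{(j+1)}_k|=t_j\,\Bigl|\frac{p\,r^{(j)}_k}{|r^{(j)}_j|}-a_{kj}\Bigr|\le\frac{t_j}{4M}.
\]
The numbers $r^{(j+1)}_k$, $k>j$, are linearly independent over $\mathbb Q$: since $t_j$ is a rational multiple of $r^{(j)}_j$, a rational relation among them is a relation among the $r^{(j)}_k$, $k\ge j$, with the same coefficients for $k>j$. For $j\ge2$ we have $|a_{jj}|t_j=|r^{(j)}_j|\le t_{j-1}/(4M)$, and for $k>j$
\[
|a_{kj}|t_j\le|r^{(j)}_k|+|r^{(j+1)}_k|\le\frac{t_{j-1}}{4M}+\frac{t_j}{4M}\le\frac{t_{j-1}}{2M}.
\]
Finally $\delta_k=\sum_{j<k}\bigl(r^{(j)}_k-r^{(j+1)}_k\bigr)+r^{(k)}_k=\sum_{j\le k}a_{kj}t_j$.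

\emph{Step 2: moving into $G$.} We replace $t_k$ by a nearby $g_k\in G$, at the price of a remainder $s_k$ in the formula for $\delta_k$. The remainders will be used as scales, so they must be much smaller than $g_N$ and widely separated from one another. The triangular form makes this possible: $s_k$ depends only on $g_1,\dots,g_k$, and because $a_{kk}\ne0$ it can be made as small as we like by the choice of $g_k$ alone.

Let $a=\max|a_{kj}|\ge1$ and fix $\theta>0$ with $\theta(1+a)^N\le t_N/8$ and $a\theta\le t_N/(2M)$. Given $g_j\in G$ for $j<k$, put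
\[
t_k^*=\frac1{a_{kk}}\Bigl(\delta_k-\sum_{j<k}a_{kj}g_j\Bigr)=t_k+\frac1{a_{kk}}\sum_{j<k}a_{kj}(t_j-g_j).
\]
Since $G$ is dense, there is $g_k\in G$ with $|g_k-t_k^*|\le\theta$ and so close to $t_k^*$ that
\[
s_k=\delta_k-\sum_{j\le k}a_{kj}g_j=a_{kk}(t_k^*-g_k)\in G
\]
satisfies $|s_k|\le|s_i|/M$ for all $i<k$ with $s_i\ne0$. By induction on $k$,
\[
|g_k-t_k|\le\theta+a\sum_{j<k}\theta(1+a)^{j-1}=\theta(1+a)^{k-1}\le\frac{t_N}8\le\frac{t_k}8,
\]
so $\frac78t_k\le g_k\le\frac98t_k$. Also $|s_k|\le a\theta\le t_N/(2M)\le g_N/M$.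

\emph{Step 3: the scales.} List $g_1,\dots,g_N$, followed by the nonzero numbers among $|s_1|,\dots,|s_N|$ in this order. All are positive elements of $G$. The list is strictly decreasing, because $g_{j-1}/g_j\ge\frac79\,t_{j-1}/t_j>1$ and the remaining ratios of consecutive terms are at least $M$. Number it in increasing order as $\lambda_1<\dots<\lambda_d$; then $d\le2N$, $\lambda_d=g_1$, and $\lambda_1\le g_1\le\frac98\cdot\frac\omega2<\omega$. Since $\delta_k=\sum_{j\le k}a_{kj}g_j+s_k$, each $\delta\in\Delta$ is an integer combination of the scales, in which the coefficient of $g_j$ is $\sum_{k\ge j}n_k(\delta)a_{kj}$ and the coefficient of $|s_k|$ is $\pm n_k(\delta)$. We check the bounds for each kind of scale $\lambda_i$, with coefficient $a_i$.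
\begin{itemize}
\item Let $\lambda_i=g_j$ with $j\ge2$, so that $\lambda_{i+1}=g_{j-1}$, and put $x=t_{j-1}/t_j\ge4M\ge12$. Then $m_i\ge\frac79x-1\ge\frac x2\ge M$, and $|a_i|\le L\max_k|a_{kj}|\le Lx/(2M)\le Lm_i/M$.
\item Let $\lambda_i=|s_k|$. Then $\lambda_{i+1}/\lambda_i\ge M$, so $m_i\ge M$ and $|a_i|\le L\le Lm_i/M$.
\item Let $i=d$. Then $\ell/g_1\ge\frac89\,\ell/t_1\ge\frac89\cdot4M\ge M$, so $m_d\ge M$, and no bound on $a_d$ is required.\qedhere
\end{itemize}
\end{proof}

\section{Towers and the cocycle}\label{sec:towers}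

Let $\Gamma$ be an infinite countable subgroup of $\mathbb T$, let $K\subset\Gamma$ be finite, and let $\varepsilon_*\in(0,1)$. Put $G=\{t\in\mathbb R:t\bmod2\pi\in\Gamma\}$. A subgroup of $\mathbb R$ is either dense or cyclic, and if $G$, which contains $2\pi$, were cyclic, then $\Gamma=G/2\pi\mathbb Z$ would be finite. So $G$ is dense; this is the only way in which the construction uses that $\Gamma$ is infinite. An element of $G$ and its class in $\Gamma$ are denoted by the same letter, and an interval $[0,\ell)$ with $\ell\le2\pi$ is identified with its image in $\mathbb T$. An \emph{arc} is the image of an interval $[a,a')$ of length at most $2\pi$, and a \emph{step function} is a function that is constant on each of finitely many arcs partitioning $\mathbb T$. Since $\Gamma$ is countable, we can fix finite sets $K\subset K_1\subset K_2\subset\cdots$ with union $\Gamma$.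

\subsection{The construction}

We construct numbers $\ell_n\in(0,2\pi]$, arcs $B_n=[0,\ell_n)$, finite sets $F_n\subset\Gamma$ and step functions $u_n:\mathbb T\to S$ such that
\begin{itemize}
\item[(T1)] $0\in F_n$, and the arcs $\tau+B_n$, $\tau\in F_n$, are disjoint;
\item[(T2)] $u_n$ is constant on each arc $\tau+B_n$, $\tau\in F_n$, and $u_n=1$ on $B_n$.
\end{itemize}
The arcs $\tau+B_n$ are the \emph{levels} of the $n$th \emph{tower}, and $X_n$ denotes their union. The set $F_n$ takes the place of the subgroup $\Gamma_n$ of Section~\ref{sec:model}. Start with $\ell_0=2\pi$, $F_0=\{0\}$, $X_0=\mathbb T$, $u_0=1$, and suppose that stage $n$ has been built.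

\emph{The shifts.} We want $F_{n+1}$ to be nearly invariant under $K_{n+1}$. If $x$ lies in the level $\tau+B_n$ and $x+\kappa$ lies in the level $\tau'+B_n$, then the positions of the two points inside their levels differ by a number in $(-\ell_n,\ell_n)$ that is congruent to $\tau+\kappa-\tau'$. So let $\Delta_{n+1}$ be the finite set of all $\delta\in G\cap(-\ell_n,\ell_n)$ with $\delta\equiv\tau+\kappa-\tau'\pmod{2\pi}$ for some $\tau,\tau'\in F_n$ and $\kappa\in K_{n+1}$. This set depends only on stage $n$, so the tolerance can take its size into account: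
\[
\varepsilon_{n+1}=\frac{\varepsilon_*\,2^{-n-5}}{1+|\Delta_{n+1}|}.
\]

\emph{Subdividing the levels.} Write $\mathbb T\setminus X_n$ as a disjoint union of $r\ge0$ arcs on each of which $u_n$ is constant. Apply Proposition~\ref{prop:flat} with $\ell=\ell_n$, $\Delta=\Delta_{n+1}$, $\varepsilon=\varepsilon_{n+1}$ and $\omega=\min\bigl(2^{-n},\pi\varepsilon_{n+1}/(r+1)\bigr)$, and call the outcome $\ell_{n+1}$, $C_{n+1}$, $b_{n+1}$. In the first step, $n=0$, replace $b_1$ by the constant $1$. Thus (a) and (b) hold for all $C_n$, and (c) holds for $b_n$ with $n\ge2$. Put $B_{n+1}=[0,\ell_{n+1})$.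

\emph{Extra levels.} The arcs $\tau+c+B_{n+1}$ lie inside $X_n$. If they were the only new levels, the sets $\mathbb T\setminus X_n$ would increase with $n$, and a gap left at one stage would never be covered again. We therefore fill the gaps of stage $n$ with levels of stage $n+1$. Abbreviate $\ell'=\ell_{n+1}$ and $\varepsilon=\varepsilon_{n+1}$, and lift one of the $r$ arcs to an interval $[a,a')$ of length $\Lambda$. Put $e_0=a-\ell'$ and, using the density of $G$, choose successively $e_{i+1}\in G\cap[e_i+\ell',e_i+(1+\varepsilon)\ell')$. Let $j\ge0$ be the largest index with $e_j+\ell'\le a'$, and keep $e_1,\dots,e_j$. The intervals $e_i+[0,\ell')$, $1\le i\le j$, are disjoint and contained in $[a,a')$. The gap to the left of each has length less than $\varepsilon\ell'$, so these gaps have total length at most $j\varepsilon\ell'\le\varepsilon\Lambda$. Since $e_{j+1}+\ell'>a'$, the last gap has length $a'-e_j-\ell'<e_{j+1}-e_j\le2\ell'$. Let $E_{n+1}\subset\Gamma$ be the set of all kept points, for all $r$ arcs. The part of $\mathbb T\setminus X_n$ not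 covered by $E_{n+1}+B_{n+1}$ has measure at most
\[
\frac1{2\pi}\bigl(2\pi\varepsilon+2r\ell'\bigr)=\varepsilon+\frac{r\ell'}\pi\le2\varepsilon,
\]
by the choice of $\omega$.

\emph{The weights.} Put $F_{n+1}=(F_n+C_{n+1})\cup E_{n+1}$. Define $w_{n+1}:B_n\to S$ by $w_{n+1}=b_{n+1}(c)$ on $c+B_{n+1}$ for $c\in C_{n+1}$ and $w_{n+1}=1$ on the rest of $B_n$. Copy this pattern to every level:
\[
v_{n+1}(\tau+y)=w_{n+1}(y)\quad(\tau\in F_n,\ y\in B_n),\qquad v_{n+1}=1\ \text{ off }X_n,
\]
and let $u_{n+1}=u_nv_{n+1}$, a step function.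

\begin{lemma}\label{lem:tower}
Properties \textup{(T1)} and \textup{(T2)} hold at stage $n+1$. Moreover $F_n+C_{n+1}\subset F_{n+1}$, $\ell_{n+1}<2^{-n}$, $u_1=1$, and
\[
\mu\bigl(X_n\setminus(F_n+C_{n+1}+B_{n+1})\bigr)\le\varepsilon_{n+1},\qquad\mu(\mathbb T\setminus X_{n+1})\le3\varepsilon_{n+1}.
\]
\end{lemma}

\begin{proof}
For $\tau\in F_n$ and $c\in C_{n+1}$ we have $\tau+c+B_{n+1}\subset\tau+B_n$ by (a). These arcs are disjoint for different pairs $(\tau,c)$, by (T1) and (a), and they are disjoint from the arcs $e+B_{n+1}$, $e\in E_{n+1}$, which are disjoint subsets of $\mathbb T\setminus X_n$. Also $0=0+0\in F_{n+1}$. On $\tau+c+B_{n+1}$ the function $u_n$ is constant and $v_{n+1}=b_{n+1}(c)$; on $e+B_{n+1}$ the function $u_n$ is constant by the choice of the $r$ arcs and $v_{n+1}=1$; on $B_{n+1}\subset B_n$ we have $u_n=1$ and $v_{n+1}=b_{n+1}(0)=1$. By (a), the first measure is $|F_n|(\ell_n-|C_{n+1}|\ell_{n+1})/2\pi\le\varepsilon_{n+1}|F_n|\ell_n/2\pi\le\varepsilon_{n+1}$, and adding the bound $2\varepsilon_{n+1}$ for the part outside $X_n$ gives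 the second. Since $b_1=1$ we have $v_1=1$ and $u_1=1$.
\end{proof}

\subsection{Convergence of the coboundaries}

In the model case $v_{n+1}$ was invariant under $\Gamma_n$. Here the invariance holds on a large set. For $\kappa\in\Gamma$ let $Y_n(\kappa)$ be the set of all $x=\tau+y$ with $\tau\in F_n$, $y\in B_n$ and $\tau+\kappa\in F_n$; these are the points whose level is carried by $\kappa$ exactly onto another level. For such $x$ we have $x+\kappa=(\tau+\kappa)+y$, so
\begin{equation}\label{eq:invariance}
v_{n+1}(x+\kappa)=w_{n+1}(y)=v_{n+1}(x)\qquad(x\in Y_n(\kappa)).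
\end{equation}

\begin{lemma}\label{lem:good}
Let $\eta_n=\max_{\kappa\in K_n}\mu(\mathbb T\setminus Y_n(\kappa))$ for $n\ge1$. Then $\sum_{n\ge1}\eta_n\le\varepsilon_*$.
\end{lemma}

\begin{proof}
We first show that, for $n\ge0$ and $\kappa\in K_{n+1}$,
\begin{equation}\label{eq:goodbound}
\mu(\mathbb T\setminus Y_{n+1}(\kappa))\le2\mu(\mathbb T\setminus X_n)+\varepsilon_{n+1}(1+|\Delta_{n+1}|).
\end{equation}
Discard the $x\notin X_n$, the $x\notin X_n-\kappa$, and the $x\in X_n\setminus(F_n+C_{n+1}+B_{n+1})$; by Lemma~\ref{lem:tower} this removes measure at most $2\mu(\mathbb T\setminus X_n)+\varepsilon_{n+1}$. For a remaining $x$ write $x=\tau+c+z$ and $x+\kappa=\tau'+y'$ with $\tau,\tau'\in F_n$, $c\in C_{n+1}$, $z\in B_{n+1}$, $y'\in B_n$. The real number $\delta=y'-(c+z)$ lies in $(-\ell_n,\ell_n)$ and is congruent to $\tau+\kappa-\tau'$, so $\delta\in\Delta_{n+1}$. If $c+\delta\in C_{n+1}$, then $\tau+c+\kappa\equiv\tau'+(c+\delta)$ lies in $F_n+C_{n+1}\subset F_{n+1}$, and $x=(\tau+c)+z\in Y_{n+1}(\kappa)$. Otherwise $c+\delta\notin C_{n+1}$, while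 $c+\delta+B_{n+1}$ contains the point $y'\in[0,\ell_n)$; so $c$ is one of the at most $\varepsilon_{n+1}|C_{n+1}|$ elements counted in (b) for this $\delta$. Summing over $\tau$, $\delta$ and $c$, such $x$ have measure at most
\[
|F_n|\,|\Delta_{n+1}|\,\varepsilon_{n+1}|C_{n+1}|\,\frac{\ell_{n+1}}{2\pi}\le\varepsilon_{n+1}|\Delta_{n+1}|,
\]
because the $|F_n||C_{n+1}|$ arcs $\tau+c+B_{n+1}$ are disjoint. This proves \eqref{eq:goodbound}.

The last term of \eqref{eq:goodbound} equals $\varepsilon_*2^{-n-5}$. Since $X_0=\mathbb T$, we get $\eta_1\le\varepsilon_*2^{-5}$. For $n\ge1$, Lemma~\ref{lem:tower} gives $\mu(\mathbb T\setminus X_n)\le3\varepsilon_n\le3\varepsilon_*2^{-n-4}$, so $\eta_{n+1}\le13\,\varepsilon_*2^{-n-5}\le\varepsilon_*2^{-n-1}$. The sum is at most $\varepsilon_*(\frac1{32}+\frac12)$.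
\end{proof}

The error term $\mu(\mathbb T\setminus X_n)$ in \eqref{eq:goodbound} is summable only because of the extra levels. Let $A_n(\lambda,x)=\overline{u_n(x)}\,u_n(x+\lambda)$, so that
\begin{equation}\label{eq:An}
A_{n+1}(\lambda,x)=A_n(\lambda,x)\,\overline{v_{n+1}(x)}\,v_{n+1}(x+\lambda),
\end{equation}
and let $A(\lambda,x)=\lim_nA_n(\lambda,x)$ where the limit exists and $A(\lambda,x)=1$ elsewhere.

\begin{proposition}\label{prop:cocycle}
The function $A$ is a cocycle. For $\kappa\in K$ the set $Y(\kappa)=\bigcap_{n\ge1}Y_n(\kappa)$ has measure at least $1-\varepsilon_*$, and $A(\kappa,x)=1$ for all $x\in Y(\kappa)$.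
\end{proposition}

\begin{proof}
Each $\lambda\in\Gamma$ lies in $K_n$ for all large $n$, so $\sum_n\mu(\mathbb T\setminus Y_n(\lambda))<\infty$ by Lemma~\ref{lem:good}. By the Borel--Cantelli lemma almost every $x$ lies in $Y_n(\lambda)$ for all large $n$, and then $A_n(\lambda,x)$ is eventually constant in $n$ by \eqref{eq:invariance} and \eqref{eq:An}. Given $\lambda,\tau$, the three sequences $A_n(\lambda+\tau,x)$, $A_n(\lambda,x)$, $A_n(\tau,x+\lambda)$ thus converge for almost every $x$, and \eqref{eq:cocycle} passes from $A_n$ to $A$. If $\kappa\in K$, then $\kappa\in K_n$ for all $n\ge1$, so $\mu(\mathbb T\setminus Y(\kappa))\le\sum\eta_n\le\varepsilon_*$. For $x\in Y(\kappa)$ we have $A_1(\kappa,x)=1$ because $u_1=1$, and $A_{n+1}(\kappa,x)=A_n(\kappa,x)$ for all $n\ge1$.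
\end{proof}

\section{The spectrum}\label{sec:spectrum}

Let $U_\lambda=A_\lambda T_\lambda$ with $A$ as in Proposition~\ref{prop:cocycle}. We verify the hypotheses of Proposition~\ref{prop:criterion}; note that $\varepsilon_k\le2^{-k-4}$. Condition (i) asks for an exact identity, but $B_n$ is only approximately the union of the arcs $c+B_{n+1}$, and on the gaps the limit cocycle is not under control. So we remove from $B_n$ the gaps of all later stages. For $k\ge n\ge0$ let $D_{n,k}=C_{n+1}+\dots+C_k+B_k$, with $D_{n,n}=B_n$. Since $C_{k+1}+B_{k+1}\subset B_k$, these sets decrease in $k$. Put $B_n^\infty=\bigcap_{k\ge n}D_{n,k}\subset B_n$.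

\begin{lemma}\label{lem:core}
For all $n\ge0$, the set $B_n^\infty$ is the disjoint union of the sets $c+B_{n+1}^\infty$, $c\in C_{n+1}$, and $\mu(B_n^\infty)\ge(1-2^{-n-4})\,\mu(B_n)$.
\end{lemma}

\begin{proof}
For $k>n$ we have $D_{n,k}=\bigcup_{c\in C_{n+1}}(c+D_{n+1,k})$ and $D_{n+1,k}\subset B_{n+1}$. The arcs $c+B_{n+1}$ are disjoint, so $D_{n,k}\cap(c+B_{n+1})=c+D_{n+1,k}$. Intersecting over $k$ gives $B_n^\infty\cap(c+B_{n+1})=c+B_{n+1}^\infty$, and $B_n^\infty\subset D_{n,n+1}=C_{n+1}+B_{n+1}$. This is the first assertion. Also $\mu(D_{n,k})=|C_{n+1}|\,\mu(D_{n+1,k})$, so by iteration and (a),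
\[
\mu(D_{n,k})=|C_{n+1}|\cdots|C_k|\,\mu(B_k)\ge\mu(B_n)\prod_{j=n+1}^k(1-\varepsilon_j)\ge\mu(B_n)\Bigl(1-\sum_{j>n}2^{-j-4}\Bigr).\qedhere
\]
\end{proof}

On these sets the limit cocycle can be computed exactly, as in the model case.

\begin{lemma}\label{lem:values}
If $\tau\in F_n$ and $x\in\tau+B_n^\infty$, then $A(-\tau,x)=\overline{u_n(x)}$.
\end{lemma}

\begin{proof}
Let $y=x-\tau\in B_n^\infty$ and $k\ge n$. Write $y=\gamma+z$ with $\gamma\in C_{n+1}+\dots+C_k$ (and $\gamma=0$ if $k=n$) and $z\in B_k$. Since $0,\tau\in F_n$ and $F_j+C_{j+1}\subset F_{j+1}$, both $\gamma$ and $\tau+\gamma$ lie in $F_k$. Hence $v_{k+1}(y)=w_{k+1}(z)=v_{k+1}(x)$, and $A_{k+1}(-\tau,x)=A_k(-\tau,x)$ by \eqref{eq:An}. So the limit exists and equals $A_n(-\tau,x)=\overline{u_n(x)}\,u_n(y)=\overline{u_n(x)}$, because $u_n=1$ on $B_n$.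
\end{proof}

Let $f_n=\mu(B_n^\infty)^{-1/2}1_{B_n^\infty}$, a unit vector by Lemma~\ref{lem:core}. For $\tau\in F_n$ the function $(U_{-\tau}f_n)(x)=A(-\tau,x)f_n(x-\tau)$ vanishes off $\tau+B_n^\infty$, and $u_n$ has the constant value $u_n(\tau)$ on $\tau+B_n$. So Lemma~\ref{lem:values} gives
\begin{equation}\label{eq:translate}
u_n(\tau)\,U_{-\tau}f_n=\mu(B_n^\infty)^{-1/2}\,1_{\tau+B_n^\infty}\qquad(\tau\in F_n).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We may assume $\varepsilon_*<1$. By Proposition~\ref{prop:cocycle}, $A$ is a cocycle with $\mu\{x:A(\kappa,x)\ne1\}\le\varepsilon_*$ for $\kappa\in K$. We check (i)--(iii) of Proposition~\ref{prop:criterion}.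

(i) Let $n\ge1$ and $c\in C_{n+1}$. Then $c=0+c\in F_{n+1}$, and $u_{n+1}(c)=u_n(c)\,w_{n+1}(c)=b_{n+1}(c)$ since $c\in B_n$. Sum \eqref{eq:translate}, at stage $n+1$, over $c\in C_{n+1}$. By Lemma~\ref{lem:core} the indicators add up to $1_{B_n^\infty}$ and $\mu(B_n^\infty)=|C_{n+1}|\,\mu(B_{n+1}^\infty)$. Therefore
\[
f_n=Q_{n+1}(U)f_{n+1},\qquad Q_{n+1}(\chi)=|C_{n+1}|^{-1/2}\sum_{c\in C_{n+1}}b_{n+1}(c)\,\chi(-c).
\]
For $\chi\in\widehat\Gamma$ the map $t\mapsto\chi(-t\bmod2\pi)$ is a character of $G$, so (c) gives $\bigl||Q_{n+1}|-1\bigr|\le\varepsilon_{n+1}$ on $\widehat\Gamma$; here $n+1\ge2$, so $b_{n+1}$ is the function given by Proposition~\ref{prop:flat}.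

(ii) This is Lemma~\ref{lem:support}, since $f_n$ vanishes off $[0,\ell_n)$ and $\ell_n\to0$.

(iii) Let $h\in C(\mathbb T)$ and $h_n=\sum_{\tau\in F_n}h(\tau)1_{\tau+B_n^\infty}$, which lies in the span of the $U_\lambda f_n$ by \eqref{eq:translate}. On $W_n=\bigcup_{\tau\in F_n}(\tau+B_n^\infty)$ the difference $|h-h_n|$ is at most $o_n=\sup\{|h(x+y)-h(x)|:x\in\mathbb T,\ 0\le y<\ell_n\}$, which tends to $0$ by uniform continuity, and off $W_n$ it is at most $\|h\|_\infty$. By Lemmas~\ref{lem:core} and~\ref{lem:tower},
\[
\mu(W_n)=|F_n|\,\mu(B_n^\infty)\ge(1-2^{-n-4})\,\mu(X_n)\ge(1-2^{-n-4})(1-3\varepsilon_n)\longrightarrow1 .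
\]
Hence $\|h-h_n\|_2^2\le o_n^2+\|h\|_\infty^2(1-\mu(W_n))\to0$, and $C(\mathbb T)$ is dense in $L^2(\mathbb T)$.
\end{proof}

\section{Density and the dual form}\label{sec:further}

Multiplying a cocycle by a coboundary does not change the equivalence class of its representation. On the other hand, along the levels of a tower every cocycle agrees with a coboundary. Combining these two facts with the first tower of the construction moves the cocycle of Theorem~\ref{thm:main} from a neighborhood of $1$ to a neighborhood of any given cocycle.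

\begin{proof}[Proof of Theorem~\ref{thm:dense}]
(a) If $\Gamma$ is infinite, apply Theorem~\ref{thm:main}. If $\Gamma$ is finite, then $\ell^2(\Gamma)$ is finite-dimensional and $L^2(\mathbb T)$ is not, so no representation on $L^2(\mathbb T)$ is equivalent to the regular one.

(b) We may assume $\varepsilon_*<1$. Take $A$, $B_1$, $F_1$, $X_1$ and the sets $Y(\kappa)\subset Y_1(\kappa)$ from Section~\ref{sec:towers}, for the given $K$ and $\varepsilon_*$. Define $u(\tau+y)=A'(\tau,y)$ for $\tau\in F_1$, $y\in B_1$, and $u=1$ off $X_1$. Let $\kappa\in K$ and $x=\tau+y\in Y_1(\kappa)$. Then $\tau+\kappa\in F_1$, and \eqref{eq:cocycle} for $A'$ gives, for almost every such $x$,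
\[
u(x+\kappa)=A'(\tau+\kappa,y)=A'(\tau,y)\,A'(\kappa,y+\tau)=u(x)\,A'(\kappa,x).
\]
Let $A''(\lambda,x)=\overline{u(x)}\,A(\lambda,x)\,u(x+\lambda)$. It is a product of two cocycles, hence a cocycle, and $A''_\lambda T_\lambda=M_u^{-1}(A_\lambda T_\lambda)M_u$, so $A''$ has simple Lebesgue spectrum. For $\kappa\in K$ and almost every $x\in Y(\kappa)$, Proposition~\ref{prop:cocycle} gives $A(\kappa,x)=1$, so $A''(\kappa,x)=\overline{u(x)}\,u(x+\kappa)=A'(\kappa,x)$; and $\mu(Y(\kappa))\ge1-\varepsilon_*$.
\end{proof}

We turn to Corollary~\ref{cor:dual}. For the weight $\Phi(s,t)=e^{is}$ the operator $V$ maps $e^{i(js+kt)}$ to a unimodular multiple of $e^{i((j+1)s+kt)}$, so $V$ is a direct sum of infinitely many operators with simple Lebesgue spectrum, one for each $k$. The corollary says that a suitable measurable weight brings the multiplicity down to one. The proof exchanges the roles of translation and multiplication: the equivalence that turns the weighted translations $U_\lambda$ into multiplications on $\widehat\Gamma$ turns multiplication by $e^{ix}$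 into a weighted translation of $\widehat\Gamma$.

\begin{proof}[Proof of Corollary~\ref{cor:dual}]
Let $\Gamma$ be generated by $\alpha$ and $\beta$, and let $U_\lambda=A_\lambda T_\lambda$ be as in Theorem~\ref{thm:main}. Let $N_\lambda$ be multiplication by $\chi(\lambda)$ on $L^2(\widehat\Gamma,\nu)$, and let $W:L^2(\mathbb T)\to L^2(\widehat\Gamma,\nu)$ be unitary with $WU_\lambda W^{-1}=N_\lambda$. Let $J$ be multiplication by $e^{ix}$ on $L^2(\mathbb T)$ and $V=WJW^{-1}$. The vectors $J^ne_0=e_n$ form an orthonormal basis, so $J$, and with it $V$, has simple Lebesgue spectrum.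

From $(U_\lambda Jf)(x)=A(\lambda,x)e^{i(x+\lambda)}f(x+\lambda)$ we get $U_\lambda J=e^{i\lambda}JU_\lambda$, hence $VN_\lambda V^{-1}=e^{-i\lambda}N_\lambda$. Let $\chi_0\in\widehat\Gamma$ be the character $\chi_0(\lambda)=e^{i\lambda}$, and let $(Rg)(\chi)=g(\chi\overline{\chi_0})$, which is unitary by the invariance of $\nu$. Then $(RN_\lambda R^{-1}g)(\chi)=\chi(\lambda)\overline{\chi_0(\lambda)}g(\chi)$, that is, $RN_\lambda R^{-1}=e^{-i\lambda}N_\lambda$. So the unitary operator $V'=VR^{-1}$ commutes with every $N_\lambda$.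

Such an operator is multiplication by a unimodular function. Indeed, let $\Phi=V'1$. Then $V'p=\Phi p$ for every trigonometric polynomial $p$, since $V'N_\lambda1=N_\lambda\Phi$. Further $\int\chi(\lambda)|\Phi|^2d\nu=\langle V'N_\lambda1,V'1\rangle=\int\chi(\lambda)\,d\nu$ for all $\lambda$, so the measures $|\Phi|^2\nu$ and $\nu$ agree on trigonometric polynomials and $|\Phi|=1$ almost everywhere. Thus $V'$ and multiplication by $\Phi$ are bounded operators that agree on a dense subspace, and $(Vg)(\chi)=\Phi(\chi)\,g(\chi\overline{\chi_0})$.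

Independence enters only now. Since $\Gamma$ is free on $\alpha$ and $\beta$, the formula $\chi(j\alpha+k\beta)=e^{i(js+kt)}$ identifies $\widehat\Gamma$ with $\mathbb T^2$ and $\nu$ with normalized Lebesgue measure. The character $\chi_0$ corresponds to $(s,t)=(\alpha,\beta)$, so $(Vg)(s,t)=\Phi(s,t)\,g(s-\alpha,t-\beta)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BB}
Bombieri and Bourgain, \emph{On Kahane's ultraflat polynomials}, J. Eur. Math. Soc. 11 (2009).

\bibitem{CC}
\emph{Cocycles on the circle}, \texttt{http://jot.theta.ro/jot/archive/\allowbreak 1986-016-001/\allowbreak 1986-016-001-009.pdf}.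

\bibitem{Kahane}
J.-P. Kahane, \emph{Sur les polyn\^omes \`a coefficients unimodulaires}, Bull. London Math. Soc. 12 (1980), 321--342.

\end{thebibliography}
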